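# Past and Future Speeds of Fisher–KPP Transition Fronts

## 1. Fronts, transition fronts, logarithmic slope and steepness

We study the reaction-diffusion equation
$$u_t=u_{xx}+f(u),\qquad t\in\mathbb R,\ x\in\mathbb R, \tag{1}$$
under the Fisher–KPP assumptions
$$f:[0,1]\to\mathbb R\ \text{is of class } C^2\text{ and concave},\quad f(0)=f(1)=0,\quad f(s)>0\ \text{ for all } s\in(0,1). \tag{2}$$
Concavity and $f(0)=0$ give $f(s)\le f'(0)s$, so positivity of $f$ forces $f'(0)>0$. The example to keep in mind is the logistic nonlinearity $f(s)=s(1-s)$, for which $f'(0)=1$ and $f''=-2$.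

**Definition (traveling front).** A standard traveling front of speed $c$ is a solution $\varphi(x-ct)$ of (1) with $0<\varphi<1$, $\varphi(-\infty)=1$, $\varphi(+\infty)=0$. Equivalently, $\varphi''+c\varphi'+f(\varphi)=0$ with these limits.

We recall the textbook facts. Put $c^*=2\sqrt{f'(0)}$. For every $c\ge c^*$ there is a front $\varphi_c$; it is unique up to translation and satisfies $\varphi_c'<0$. For $c<c^*$ there is none. We fix the translate with $\varphi_c(0)=\frac12$.

**Example 1.** Let $f(s)=s(1-s)$, $c=5/\sqrt6$, $z=e^{x/\sqrt6}$ and $\varphi=(1+z)^{-2}$. Then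
$$\varphi'=-\tfrac{2}{\sqrt6}\,z(1+z)^{-3},\qquad \varphi''=-\tfrac13 z(1-2z)(1+z)^{-4},\qquad f(\varphi)=(2z+z^2)(1+z)^{-4},$$
and $(1+z)^4(\varphi''+c\varphi'+f(\varphi))=-\frac13z+\frac23z^2-\frac53z-\frac53z^2+2z+z^2=0$. So $\varphi$ is a translate of $\varphi_{5/\sqrt6}$ (here $\varphi(0)=\frac14$ instead of $\frac12$). Note that $5/\sqrt6>2=c^*$.

**Normalization.** If $u$ solves (1) and $a=f'(0)$, then $u(t/a,x/\sqrt a)$ solves (1) with $f/a$ in place of $f$, and all speeds are divided by $\sqrt a$. We therefore assume from now on that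
$$f'(0)=1,\qquad c^*=2 .$$
The map $\kappa(\lambda)=\lambda+1/\lambda$ is a decreasing bijection from $(0,1]$ onto $[2,\infty)$. For $c\ge2$ let $\lambda_c\in(0,1]$ be defined by $\kappa(\lambda_c)=c$. For instance $\lambda_2=1$, and $\lambda_{5/\sqrt6}=2/\sqrt6$, because $\frac2{\sqrt6}+\frac{\sqrt6}2=\frac{4+6}{2\sqrt6}=\frac5{\sqrt6}$.

**Definition (transition front).** A transition front (connecting $0$ and $1$) is a solution $u:\mathbb R\times\mathbb R\to(0,1)$ of (1), defined for all times, for which there is a function $X:\mathbb R\to\mathbb R$ with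
$$u(t,X(t)+x)\to1\ \text{ as }x\to-\infty,\qquad u(t,X(t)+x)\to0\ \text{ as }x\to+\infty,\qquad\text{uniformly in }t\in\mathbb R .$$
The function $X$ is unique up to a bounded function. Uniformity says that the zone where $u$ is neither near $0$ nor near $1$ has bounded width.

**Example 2.** A traveling front $\varphi_c(x-ct)$ is a transition front with $X(t)=ct$. On the other hand, if $h'=f(h)$ and $0<h<1$, then $u(t,x)=h(t)$ is a time-global solution with values in $(0,1)$ and is not a transition front, since for fixed $t$ it has no limit $1$ or $0$ in $x$.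

**Definition (speeds).** $u$ has asymptotic past and future speeds $c_\pm$ if the limits $c_\pm=\lim_{t\to\pm\infty}X(t)/t$ exist in $\mathbb R$.

**Example 3.** $X(t)=\max(c_-t,c_+t)$ with $c_-\le c_+$ has $X(t)/t=c_\pm$ for $\pm t>0$. The function $X(t)=t\,(3+\sin\ln(1+|t|))$ has no limit of $X(t)/t$ at either end. Nothing in the definition of a transition front rules out such a position at first sight.

**Definition (logarithmic slope).** For a positive solution $u$ put $r=u_x/u$ and $\lambda=-u_x/u=-r$.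

**Example 4.** For $e^{-\mu x}$ the slope is the constant $\mu$. For the front of Example 1 it is $\rho=-\varphi'/\varphi=\frac2{\sqrt6}\,\frac z{1+z}$. This increases from $0$ at $-\infty$ to $\frac2{\sqrt6}=\lambda_{5/\sqrt6}$ at $+\infty$, without reaching that value.

**Definition (steeper).** For continuous $v,w:\mathbb R\to(0,1)$ write $v\succeq w$ ("$v$ is steeper than $w$") if, whenever $v(x_0)=w(x_1)$, one has $v(x_0+y)\ge w(x_1+y)$ for $y<0$ and $v(x_0+y)\le w(x_1+y)$ for $y>0$.

**Example 5.** Let $w_k(x)=1/(1+e^{kx})$. If $w_k(x_0)=w_l(x_1)$, then $e^{kx_0}=e^{lx_1}=:E$, and we compare $1/(1+Ee^{ky})$ with $1/(1+Ee^{ly})$. If $k\ge l>0$, then $e^{ky}\ge e^{ly}$ for $y>0$ and $e^{ky}\le e^{ly}$ for $y<0$; so $w_k\succeq w_l$.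

## 2. Existence of the speeds and of the limiting profiles

Theorem 1.7 of the paper "Transition Fronts for the Fisher-KPP Equation" states the following under (2). Every transition front satisfies
$$c^*\le\liminf_{t\to-\infty}\frac{X(t)}t\le\liminf_{t\to+\infty}\frac{X(t)}t\le\limsup_{t\to+\infty}\frac{X(t)}t<+\infty .$$
If in addition $c^*<\liminf_{t\to-\infty}X(t)/t$, then $u$ has speeds $c_-\le c_+$, and there is a bounded $\xi:\mathbb R\to\mathbb R$ with
$$u(t,X(t)+\xi(t)+\cdot)\to\varphi_{c_\pm}\quad\text{in }C^2(\mathbb R)\text{ as }t\to\pm\infty . \tag{3}$$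
Conjecture 1.8 of that paper asks to drop the additional hypothesis. In plain words: does a transition front always look like one traveling front in the distant past and like one traveling front in the distant future, also when its past speed is allowed to be critical? (In the paper the inequalities of the conjecture are written "$c^*\le c_\pm\le c^+<+\infty$"; we read them as $c^*\le c_-\le c_+<+\infty$.) The answer is yes.

**Theorem A.** Assume (2). Every transition front $u$ has asymptotic past and future speeds $c_\pm$, with $c^*\le c_-\le c_+<\infty$, and there is a bounded $\xi$ such that (3) holds.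

The proof gives more. In the normalization $f'(0)=1$:

**Theorem B.** Let $u$ be a transition front.

1. $u_x<0$. If $X(t)$ is the point where $u(t,X(t))=\frac12$, then $X\in C^1$ and $X'(t)\to c_\pm$ as $t\to\pm\infty$.
2. For every $t$, $\lim_{x\to+\infty}(-u_x/u)(t,x)=\lambda_{c_+}$. Moreover $\sup_{\mathbb R\times\mathbb R}(-u_x/u)=\lim_{t\to-\infty}\sup_x(-u_x/u)(t,x)=\lambda_{c_-}$.
3. For every $t$: $\varphi_{c_-}\succeq u(t,\cdot)\succeq\varphi_{c_+}$.
4. $c_-=c_+=c$ if and only if $u(t,x)=\varphi_c(x-ct-a)$ for some $a$. In particular $c_+=c^*$ forces $u=\varphi_{c^*}(x-c^*t-a)$.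
5. Every pair $c^*\le c_-\le c_+<\infty$ is realized by a transition front.

The proof does not use Theorem 1.7, and the critical past speed is not a separate case.

## 3. Two exponentials in the linearized equation

Ahead of the front $u$ is small and (1) is close to $v_t=v_{xx}+v$. Here everything can be computed. The function $e^{-\lambda(x-ct)}$ is a solution exactly when $\lambda c=\lambda^2+1$, that is, $c=\kappa(\lambda)$. Take $0<\lambda_1<\lambda_2\le1$, $\kappa_i=\kappa(\lambda_i)$ (so $\kappa_1>\kappa_2\ge 2$), and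
$$v=a_1+a_2,\qquad a_i=e^{-\lambda_i(x-\kappa_it)} .$$
For fixed $t$, $v$ decreases from $+\infty$ to $0$. Since $\max(a_1,a_2)\le v\le2\max(a_1,a_2)$, the point where $v=\frac12$ is $X(t)=\max(\kappa_1t,\kappa_2t)+O(1)$. So the past speed is $\kappa_2$ and the future speed is $\kappa_1$.

The slope is the weighted average $\lambda=(\lambda_1a_1+\lambda_2a_2)/(a_1+a_2)$. Differentiating,
$$\lambda_x=\lambda^2-\frac{\lambda_1^2a_1+\lambda_2^2a_2}{a_1+a_2}\le0 ,$$
minus a variance. Because $\lambda_i\kappa_i=\lambda_i^2+1$,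
$$\frac{a_1}{a_2}=e^{(\lambda_2-\lambda_1)(x-(\lambda_1+\lambda_2)t)} .$$
So $\lambda$ passes from $\lambda_2$ down to $\lambda_1$ across the line $x=(\lambda_1+\lambda_2)t$. Three things can be read off.

* At fixed $t$, $\lambda\to\lambda_1$ as $x\to+\infty$: the tail knows the *future* speed.
* In a window $[X(t),X(t)+H]$ with $t\to-\infty$, $\lambda\to\lambda_2=\sup\lambda$. Indeed $X(t)=\kappa_2t+O(1)$ and $\lambda_1+\lambda_2<2\le\kappa_2$, so for $t\to-\infty$ the line lies far ahead of the window. The *past* speed is carried by $\sup\lambda$. The limits $x\to+\infty$ and $t\to-\infty$ do not commute.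
* The line moves with speed $\lambda_1+\lambda_2<2$, while the front has speed at least $2$. A region of smaller slope is overtaken by the front.

## 4. The slope equation, and why $\lambda$ is not monotone

Write $G(s)=f(s)/s$, $G(0)=1$, and $m(s)=G(s)-f'(s)$, so $G'(s)=-m(s)/s$ for $s>0$. For a positive solution of (1), $(\ln u)_t=(\ln u)_{xx}+r^2+G(u)$. Differentiating in $x$, with $G'(u)u_x=-m(u)r$,
$$r_t=r_{xx}+2rr_x-m(u)r,\qquad \lambda_t=\lambda_{xx}-2\lambda\lambda_x-m(u)\lambda . \tag{4}$$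
This is a viscous Burgers equation with a damping term; $m\ge0$ by concavity.

A natural route to Theorem A is as follows. Take $t_n\to-\infty$ and let $U$ be a limit of $u(t_n+\cdot,X(t_n)+\cdot)$. We want to prove that $U$ is a traveling front, and it would be enough to squeeze $U$ between $\varphi_c$ and $\varphi_c$ in the order $\succeq$. For this one needs the same value of $\lambda_U=-U_x/U$ as an upper bound everywhere and as an (asymptotic) lower bound in the tail. The model suggests the value $\sup\lambda$. If $\lambda$ were nonincreasing in $x$, a small value of $\lambda$ at one point would force $\lambda$ to be small all the way to $+\infty$; this is a region of smaller slope, which the front overtakes. This could then be played against the definition of $\sup\lambda$.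

So let us try to prove $\lambda_x\le0$. For $f(s)=s(1-s)$ we have $m(s)=s$. Put $q=\lambda_x$ and use $u_x=-u\lambda$:
$$q_t=q_{xx}-2\lambda q_x-2q^2-uq+u\lambda^2 .$$
Without the last term, the damping $-2q^2$ suggests $q\le\frac1{2(t-s)}$ when started at time $s$, and $s\to-\infty$ would give $q\le0$. The term $+u\lambda^2$ is where this stops. It has the wrong sign, and the conclusion is false: for the traveling front of Example 1, $\lambda=\frac2{\sqrt6}\frac z{1+z}$ is strictly *increasing* in $x$ (Example 4), at every point.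

What survives is that the source is of size $u$, so it is negligible far ahead of the front. We should ask only for *approximate* monotonicity,
$$\lambda(t,x')\le\lambda(t,x)+\epsilon(R)\quad\text{for }x'\ge x\ge X(t)+R,\qquad\epsilon(R)\to0 .$$
Working only ahead of the front creates a lateral boundary, on which little is known about $\lambda$. What saves us is again a comparison of speeds. Equation (4) transports with speed $2\lambda$, and we shall prove $\lambda<1$. If the boundary moves with speed $2$, it runs faster than anything it emits, so its influence decays ahead of it. This is Lemma 7, the key lemma. The other ingredients are: the bound $\lambda<1$ (Lemma 5), the estimate that the front has speed $2$ up to an error $O(t^{1/3})$ (Lemma 6), the overtaking mechanism (Lemma 10), and the squeeze (Lemmas 11 and 12).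

## 5. Comparison and maximum principles

**Inequalities for $f$.** Let $C_f=1+\max|f''|$. We use the following facts about $f$:
$$f'\le G\le1,\quad f(s)\le s,\quad 0\le m(s)\le C_fs,\quad f(s)\ge s-\tfrac12C_fs^2,\quad f(\theta s)\ge\theta f(s)\ (0\le\theta\le1),$$
$$f(a+b)\le f(a)+f(b)\quad(a,b\ge0,\ a+b\le1). \tag{5}$$
Concavity and $f(0)=0$ give $f'(s)\le f(s)/s\le f'(0)=1$ and $f(\theta s)\ge\theta f(s)$. Then $f(a)\ge\frac a{a+b}f(a+b)$ and $f(b)\ge\frac b{a+b}f(a+b)$; add them. The lower bound for $f$ is Taylor's formula, and $m(s)=\frac1s\int_0^s(f'(\sigma)-f'(s))\,d\sigma\le C_fs$. Since $G'=-m/s\le0$, $G$ is nonincreasing, and $1-G(s)=\int_0^s\frac{m(\sigma)}\sigma d\sigma\le C_fs$.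

**Mild solutions.** Let $S(t)$ be the heat semigroup on $\mathbb R$. We recall: for measurable $v_0:\mathbb R\to[0,1]$ there is a unique
$$v(t)=S(t)v_0+\int_0^tS(t-\sigma)f(v(\sigma))\,d\sigma$$
with values in $[0,1]$. It is classical for $t>0$ and attains $v_0$ in $L^1_{loc}$. Bounded classical solutions are mild. "Solution" means this. Moreover
$$S(t)v_0\le v(t)\le e^tS(t)v_0. \tag{6}$$
The left inequality holds because $f\ge0$. For the right one, $w(t)=e^tS(t)v_0$ satisfies $w=S(t)v_0+\int_0^tS(t-\sigma)w(\sigma)d\sigma$, so $z=w-v$ satisfies $z=\int_0^tS(t-\sigma)[z+(v-f(v))]d\sigma$ with $v-f(v)\ge0$. Then $z$ is the limit of Picard iterates started at $0$, which are all $\ge0$.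

**Example 6.** $S(t)e^{-\lambda\,\cdot}(x)=e^{\lambda^2t-\lambda x}$. Hence $e^tS(t)e^{-\lambda\,\cdot}(x)=e^{-\lambda(x-\kappa(\lambda)t)}$. So, by (6), a datum $v_0\le Ce^{-\lambda x}$ gives $v(t,x)\le Ce^{-\lambda(x-\kappa(\lambda)t)}$.

**(C) Comparison.** *Let $v_1,v_2$ have values in $[0,1]$ and satisfy $v_i(t)=S(t)v_i(0)+\int_0^tS(t-\sigma)[f(v_i)+g_i](\sigma)\,d\sigma$ with bounded $g_1\le g_2$ and $v_1(0)\le v_2(0)$ a.e. Then $v_1\le v_2$.*

*Proof.* Let $w=v_2-v_1$, $g=g_2-g_1\ge0$, $b=\int_0^1f'(v_1+\theta w)\,d\theta$, $K=\sup|b|$. Then $w=S(t)w(0)+\int_0^tS(t-\sigma)[bw+g]d\sigma$. In general, if $w=S(t)w_0+\int_0^tS(t-\sigma)F\,d\sigma$, then by Fubini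
$$\int_0^tS(t-\sigma)Ke^{K\sigma}w(\sigma)\,d\sigma=(e^{Kt}-1)S(t)w_0+\int_0^t(e^{Kt}-e^{K\rho})S(t-\rho)F(\rho)\,d\rho ,$$
that is, $e^{Kt}w=S(t)w_0+\int_0^tS(t-\sigma)e^{K\sigma}[F+Kw]\,d\sigma$. So $W=e^{Kt}w$ satisfies $W=S(t)w(0)+\int_0^tS(t-\sigma)[(b+K)W+e^{K\sigma}g]\,d\sigma$ with $b+K\ge0$. Its unique bounded solution is the limit of the Picard iterates started at $0$, and these are $\ge0$. $\square$

In particular, if $v$ is a solution and $\theta\in[0,1]$, then $\theta v$ is a subsolution: it satisfies the equation with $g=\theta f(v)-f(\theta v)\le0$.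

**(MP) Maximum principle.** *Let $O\subset\mathbb R^d$ be open, $w$ bounded and continuous on $[s,T]\times\overline O$, $C^{1,2}$ in $(s,T]\times O$, with $w_t\le\Delta w+\beta\cdot\nabla w+\gamma w$ wherever $w>0$, where $\beta,\gamma$ are bounded. If $w\le0$ for $t=s$ and on $\partial O$, then $w\le0$.*

*Proof.* Let $K\ge\sup\gamma$, $W=e^{-Kt}w$, $\zeta=e^{A(t-s)}(1+|x|^2)$ with $A$ so large that $\zeta_t-\Delta\zeta-\beta\cdot\nabla\zeta>0$; this is possible since $A(1+|x|^2)>2d+2|x|\sup|\beta|$ for $A$ large. Let $\nu>0$ and suppose that $\Psi=W-\nu\zeta$ has a positive supremum. As $\Psi\to-\infty$ for $|x|\to\infty$ and $\Psi<0$ for $t=s$ and on $\partial O$, it is attained at a point of $(s,T]\times O$. There $W>0$, $\nabla\Psi=0$, $\Delta\Psi\le0$, $\Psi_t\ge0$, so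
$$0\le\Psi_t-\Delta\Psi-\beta\cdot\nabla\Psi\le(\gamma-K)W-\nu(\zeta_t-\Delta\zeta-\beta\cdot\nabla\zeta)<0,$$
a contradiction. So $W\le\nu\zeta$; let $\nu\to0$. $\square$

**(SMP) Strong maximum principle** (textbook). *If $w\ge0$ is $C^{1,2}$ on $(s,t_0]\times\mathbb R$, $w_t-w_{xx}-\beta w_x-\gamma w\ge0$ with $\beta,\gamma$ locally bounded, and $w(t_0,x_0)=0$, then $w\equiv0$ on $(s,t_0]\times\mathbb R$.*

Consequence: *an entire solution $U$ (one defined for all $t\in\mathbb R$) with values in $[0,1]$ that takes a value in $(0,1)$ satisfies $0<U<1$.* If $U=0$ at a point, then (SMP) for $U_t-U_{xx}-G(U)U=0$ gives $U\equiv0$ at that time and earlier, and uniqueness gives $U\equiv0$ later. For the value $1$ use $w=1-U$, which satisfies $w_t-w_{xx}=f(1)-f(U)$, a bounded function times $w$.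

**Regularity** (textbook parabolic estimates). Entire solutions with values in $[0,1]$ are bounded in $C^{1+\alpha/2,2+\alpha}$, with constants depending only on $f$. So is $u_x$, because $(u_x)_t=(u_x)_{xx}+f'(u)u_x$ with $f'(u)$ Hölder. Hence translates in $(t,x)$ are precompact in $C^{1,2}_{loc}$, $u_x$ is $C^{1,2}$ and $u_{xxx}$ is bounded. For a solution on $(s,\infty)$ the same holds on $[s+1,\infty)$, and $u_x$ is $C^{1,2}$ for $t>s$.

If $v\ge0$ and $|v''|\le K$ on $\mathbb R$, then $0\le v(x+h)\le v(x)+hv'(x)+\frac K2h^2$; with $h=-v'(x)/K$ this is $v'^2\le2Kv$. Applied to $u$ and $1-u$ for an entire solution $u$: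
$$u_x^2\le C\min(u,1-u). \tag{7}$$

## 6. The slope of a traveling front

The purpose of this section is to know exactly how steep $\varphi_c$ is. Let $\rho_c=-\varphi_c'/\varphi_c>0$.

**Lemma 1.** Let $c\ge2$.

(a) $0<\rho_c<\lambda_c$, $\rho_c(-\infty)=0$, $\rho_c(+\infty)=\lambda_c$.

(b) If $c>2$, there is $A_c$ with $\varphi_c(x)\le A_ce^{-\lambda_cx}$ on $\mathbb R$.

(c) Let $c\in\mathbb R$ and let $\psi:\mathbb R\to[0,1]$ be a nonincreasing, nonconstant solution of $\psi''+c\psi'+f(\psi)=0$. Then $c\ge2$ and $\psi$ is a translate of $\varphi_c$.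

(d) If $c_n\to c$ with $c_n,c\ge2$, then $\varphi_{c_n}\to\varphi_c$ locally uniformly.

*Proof of (a).* Since $\varphi_c(x-ct)$ is an entire solution, (7) gives $\varphi_c'(-\infty)=0$, so $\rho_c(-\infty)=0$. Differentiating $\rho_c$ and using the equation and $\lambda_c+1/\lambda_c=c$,
$$\rho_c'=\rho_c^2-c\rho_c+G(\varphi_c)=(\rho_c-\lambda_c)(\rho_c-1/\lambda_c)-(1-G(\varphi_c)).$$
So $e=\lambda_c-\rho_c$ satisfies
$$e'=-(1/\lambda_c-\rho_c)\,e+(1-G(\varphi_c)),\qquad 1-G\ge0,\qquad e(-\infty)=\lambda_c>0 . \tag{8}$$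
Multiplied by an integrating factor, $e$ is nondecreasing, and it is positive near $-\infty$; hence $e>0$. Since $1/\lambda_c\ge\lambda_c$, we have $1/\lambda_c-\rho_c\ge e$, so $e'\le-e^2+(1-G(\varphi_c))$, where the last term tends to $0$ at $+\infty$. Given $\varepsilon>0$, far to the right that term is at most $\varepsilon^2/2$; there $e$ decreases at rate at least $\varepsilon^2/2$ as long as $e\ge\varepsilon$, so it gets below $\varepsilon$ and stays below. Hence $e(+\infty)=0$.

*Proof of (b).* Since $\rho_c<\lambda_c$ and $1-G(s)\le C_fs$, (8) gives $e'\le-(1/\lambda_c-\lambda_c)e+C_f\varphi_c$. Here $1/\lambda_c-\lambda_c>0$, and $\varphi_c$ is integrable at $+\infty$ because $\varphi_c'/\varphi_c\to-\lambda_c$. Integrating from $0$, $(1/\lambda_c-\lambda_c)\int_0^\infty e\le e(0)+C_f\int_0^\infty\varphi_c<\infty$. As $(\ln(e^{\lambda_cx}\varphi_c))'=e>0$, the function $e^{\lambda_cx}\varphi_c$ increases to a finite limit $A_c$.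

*Proof of (c).* $\psi(x-ct)$ is an entire solution of (1), so translates of $\psi$ converge in $C^2_{loc}$ to the constants $\psi(\pm\infty)$, which must be zeros of $f$. As $\psi$ is nonconstant, $\psi(-\infty)=1$ and $\psi(+\infty)=0$, and $0<\psi<1$ by the consequence of (SMP). So $\psi$ is a traveling front of speed $c$; recall existence and uniqueness.

*Proof of (d).* The entire solutions $\varphi_{c_n}(x-c_nt)$ have uniform bounds, so every subsequence of $(\varphi_{c_n})$ has a further subsequence that converges in $C^2_{loc}$. The limit is nonincreasing, solves the equation with speed $c$, and equals $\frac12$ at $0$; it is not constant as $f(\frac12)\ne0$. By (c) it is $\varphi_c$. $\square$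

## 7. Single crossing and the steepness order

The next two lemmas turn a statement about initial data (two graphs cross once) into the relation $\succeq$ at later times.

**Lemma 2 (single crossing).** Let $u_1,u_2$ be solutions of (1) on $(s,T]\times\mathbb R$ with values in $[0,1]$ and measurable data at $s$, with $u_1(s,\cdot)\ge u_2(s,\cdot)$ a.e. on $(-\infty,x_0)$ and $\le$ a.e. on $(x_0,\infty)$, $x_0\in[-\infty,\infty]$. Then for each $t\in(s,T]$ there is $\xi\in[-\infty,\infty]$ with $u_1(t,\cdot)\ge u_2(t,\cdot)$ on $(-\infty,\xi)$ and $\le$ on $(\xi,\infty)$.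

*Proof.* If $x_0=\pm\infty$ this is (C). Let $x_0\in\mathbb R$.

**Step 1: split the difference.** The aim is to write $u_1-u_2$ as a difference of two nonnegative solutions that start on opposite sides of $x_0$. The function $w=u_1-u_2$ solves $w_t=w_{xx}+bw$ with $b=\int_0^1f'(u_2+\theta w)d\theta$, which is bounded and, for $t>s$, locally Hölder. Let $A,B\ge0$ be the mild solutions of this linear equation with data $w^+(s)$ and $w^-(s)$. By uniqueness $w=A-B$. For $x_1\le x_2$ put
$$E(t,x_1,x_2)=A(t,x_1)B(t,x_2)-A(t,x_2)B(t,x_1).$$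

**Step 2: $E\ge0$.** This $2\times2$ determinant will forbid a wrong crossing. Let $K=\sup|b|$. The function $w^+(s)$ is supported in $(-\infty,x_0]$ and $w^-(s)$ in $[x_0,\infty)$. Mollify at scale $1/n$ and shift by $-1/n$, respectively $+1/n$. This gives continuous, uniformly bounded, nonnegative data $A_0^n\to w^+(s)$, $B_0^n\to w^-(s)$ in $L^1_{loc}$ with the same supports. The corresponding solutions $A^n,B^n\ge0$ are bounded and $C^{1,2}$ for $t>s$. They are continuous up to $t=s$, since mollified bounded functions are uniformly continuous and the integral term is $O(t-s)$. Also $|A^n-A|(t)\le e^{K(t-s)}S(t-s)|A_0^n-w^+(s)|\to0$ pointwise for $t>s$, by the $L^1_{loc}$ convergence, the uniform bound and the integrability of the heat kernel; likewise for $B$.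

On $O=\{x_1<x_2\}$ the function $E^n=A^n(x_1)B^n(x_2)-A^n(x_2)B^n(x_1)$ is bounded and satisfies
$$E^n_t=\Delta E^n+(b(t,x_1)+b(t,x_2))E^n,\qquad E^n=0\text{ on }\{x_1=x_2\}.$$
At $t=s$ and $x_1<x_2$: if $A_0^n(x_2)\ne0$, then $x_2\le x_0$, so $x_1<x_0$ and $B_0^n(x_1)=0$. Hence the negative term vanishes and $E^n\ge0$ at $t=s$. By (MP) for $-E^n$, $E^n\ge0$. Let $n\to\infty$.

**Step 3: conclude.** Suppose $x_1<x_2$ and $w(t,x_1)<0<w(t,x_2)$. Then, at time $t$, $A(x_1)<B(x_1)$ and $B(x_2)<A(x_2)$, so $A(x_1)B(x_2)\le B(x_1)B(x_2)<B(x_1)A(x_2)$, because $B(x_1)>0$. This contradicts $E\ge0$. So no negative value lies to the left of a positive one, and $\xi=\sup\{w(t,\cdot)>0\}$ (with $\sup\emptyset=-\infty$) has the required property. $\square$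

**Lemma 3.** Let $u$ be a solution on $[s,\infty)$ and $V$ a solution on $[0,\infty)$, with values in $(0,1)$ for times $>s$, respectively $>0$, and $V(t,\cdot)$ strictly decreasing for $t>0$.

(a) If for every $b\in\mathbb R$ the function $u(s,\cdot)-V(0,\cdot-b)$ is $\ge0$ on the left and $\le0$ on the right of some point of $[-\infty,\infty]$, then $u(s+t,\cdot)\succeq V(t,\cdot)$ for $t>0$.

(b) If the signs are $\le0$ and then $\ge0$ for every $b$, then $V(t,\cdot)\succeq u(s+t,\cdot)$ for $t>0$.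

*Proof.* (a) Let $u(s+t,x_0)=V(t,x_0-b_0)$. For $b>b_0$, $V(t,x_0-b)<u(s+t,x_0)$ would need $x_0-b>x_0-b_0$; since instead $x_0-b<x_0-b_0$ and $V(t,\cdot)$ is decreasing, $V(t,x_0-b)>u(s+t,x_0)$. So $u(s+t,\cdot)-V(t,\cdot-b)$ is negative at $x_0$, and by Lemma 2 it is $\le0$ on $(x_0,\infty)$; let $b\downarrow b_0$. For $b<b_0$ the difference is positive at $x_0$, so by Lemma 2 it is $\ge0$ on $(-\infty,x_0)$; let $b\uparrow b_0$. These are the two inequalities in $u(s+t,\cdot)\succeq V(t,\cdot)$.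

(b) Apply Lemma 2 to $V(t,\cdot-b)-u(s+t,\cdot)$, which is initially $\ge0$ and then $\le0$. With $u(s+t,x_0)=V(t,x_0-b_0)$: for $b<b_0$ the difference is negative at $x_0$, so $V(t,\cdot-b)\le u(s+t,\cdot)$ on $(x_0,\infty)$; let $b\uparrow b_0$. For $b>b_0$ it is positive at $x_0$, so $V(t,\cdot-b)\ge u(s+t,\cdot)$ on $(-\infty,x_0)$; let $b\downarrow b_0$. $\square$

**Lemma 4 (handling $\succeq$).** Let $v:\mathbb R\to(0,1)$ be continuous.

(i) Let $w_n:\mathbb R\to(0,1)$ be continuous and nonincreasing, and $w_n(\zeta_n+\cdot)\to\varphi_c(\cdot+a)$ pointwise for some $\zeta_n,a\in\mathbb R$. If $v\succeq w_n$ for all $n$, then $v\succeq\varphi_c$. If $w_n\succeq v$ for all $n$, then $\varphi_c\succeq v$. By Lemma 1(d), this applies to $w_n=\varphi_{c_n}$ with $c_n\to c$.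

(ii) If $v\succeq w$ and $w\succeq v$, and $v,w$ have a common value, then $v$ and $w$ coincide up to translation.

(iii) If $v\succeq w$ are differentiable and $v(x_0)=w(x_1)$, then $v'(x_0)\le w'(x_1)$.

*Proof.* (i) Convergence of monotone functions to a continuous one is locally uniform. Let $v(x_0)=\varphi_c(z)$. For $\delta>0$, $w_n(\zeta_n+z-a\pm\delta)\to\varphi_c(z\pm\delta)$, and these limits lie strictly on the two sides of $v(x_0)$. So for large $n$ there is $y_n$ with $w_n(y_n)=v(x_0)$, and $|y_n-\zeta_n-(z-a)|\le\delta$ for each such point, as $w_n$ is monotone. Hence $y_n-\zeta_n\to z-a$ and $w_n(y_n+y)\to\varphi_c(z+y)$ for each $y$. Pass to the limit in the inequalities between $v(x_0+y)$ and $w_n(y_n+y)$. (ii) If $v(x_0)=w(x_1)$, both inequalities hold between $v(x_0+y)$ and $w(x_1+y)$ for all $y$. (iii) For $y>0$, $v(x_0+y)-v(x_0)\le w(x_1+y)-w(x_1)$; divide by $y$ and let $y\downarrow0$. $\square$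

## 8. The step datum and the bound $\lambda<1$

A step function is steeper than anything. Following it to time $+\infty$ gives a universal upper bound for the slope of entire solutions.

**Lemma 5.** Let $V$ be the solution with $V(0,\cdot)=1_{(-\infty,0)}$ and let $V(t,m(t))=\frac12$ for $t>0$. Then $V(t,m(t)+\cdot)\to\varphi_2$ locally uniformly as $t\to\infty$. Consequently every entire solution $u$ with $0<u<1$ satisfies $\varphi_2\succeq u(t,\cdot)$ for all $t$, and
$$-u_x/u<1\quad\text{on }\mathbb R\times\mathbb R. \tag{9}$$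

*Proof.* **Step 1: $V$ is strictly decreasing.** We need this to define $m(t)$ and to use Lemma 3. By (6), $V(t,-\infty)=1$ and $V(t,+\infty)=0$ for $t>0$, so $0<V<1$ by (SMP). By (C), $V(t,\cdot+h)\le V(t,\cdot)$ for $h>0$, so $V_x\le0$. If $V_x$ vanished at one point, (SMP) for the linear equation of $V_x$ would make $V(t',\cdot)$ constant for some $t'>0$, which is impossible. So $V_x<0$, $m(t)$ is well defined, and $m\in C^1$. Put $\psi_t(y)=V(t,m(t)+y)$.

**Step 2: $\psi_t$ converges.** We use that the profile gets flatter and flatter but stays steeper than $\varphi_2$. Let $T>0$. For every $b$, $V(T,\cdot)-1_{\{x<b\}}$ is $<0$ on $(-\infty,b)$ and $>0$ on $(b,\infty)$. So Lemma 3(b) gives $V(t)\succeq V(t+T)$. Comparing at the common value $\frac12$: $\psi_t(y)$ is nonincreasing in $t$ for $y<0$ and nondecreasing for $y>0$. So $\psi_t\to\psi_\infty$ pointwise, and locally uniformly since the $\psi_t$, $t\ge1$, are equi-Lipschitz. In the same way, with $\varphi_2(x-2t)$ as the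 second solution, $V(t)\succeq\varphi_2$, so
$$\psi_t\ge\varphi_2\ \text{ on }y<0,\qquad\psi_t\le\varphi_2\ \text{ on }y>0. \tag{10}$$
Thus $\psi_\infty(-\infty)=1$ and $\psi_\infty(+\infty)=0$.

**Step 3: $\psi_\infty$ is a traveling profile.** Let $t_n\to\infty$. Along a subsequence $V(t_n+\cdot,m(t_n)+\cdot)\to W$ in $C^{1,2}_{loc}$, where $W$ is an entire solution with $W(0,\cdot)=\psi_\infty$ and $W(0,0)=\frac12$; so $0<W<1$. Fix $\tau$ and let $d_n=m(t_n+\tau)-m(t_n)$, so that $V(t_n+\tau,m(t_n)+y)=\psi_{t_n+\tau}(y-d_n)$. If $d_n\to+\infty$ along a subsequence, then for each $M>0$ and $y$ eventually $\psi_{t_n+\tau}(y-d_n)\ge\psi_{t_n+\tau}(-M)\ge\varphi_2(-M)$ by (10). With $M\to\infty$ we get $W(\tau,\cdot)\equiv1$, impossible. Likewise $d_n\to-\infty$ would give $W(\tau,\cdot)\equiv0$. So $d_n$ is bounded; along a subsequence $d_n\to\zeta(\tau)$ and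
$$W(\tau,\cdot)=\psi_\infty(\cdot-\zeta(\tau)).$$
Now $W_x\le0$ and no $W(\tau,\cdot)$ is constant, so $W_x<0$ by (SMP). Hence $\zeta(\tau)$ is the unique point where $W(\tau,\cdot)=\frac12$, $\zeta\in C^1$, and inserting into (1) gives $-\zeta'(\tau)\psi_\infty'=\psi_\infty''+f(\psi_\infty)$ on $\mathbb R$. Evaluating at $0$, where $\psi_\infty'(0)<0$, we see that $\zeta'(\tau)$ is a constant $c$ determined by $\psi_\infty$. By Lemma 1(c), $c\ge2$, and $\psi_\infty=\varphi_c$ since $\psi_\infty(0)=\frac12$.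

**Step 4: $c=2$.** Differentiating $V(t,m(t))=\frac12$, $m'(t_n)=-(V_t/V_x)(t_n,m(t_n))\to-(W_t/W_x)(0,0)=\zeta'(0)=c$ along the subsequence. As $(t_n)$ was arbitrary and $c$ depends only on $\psi_\infty$, $m'(t)\to c$. Since $1_{(-\infty,0)}\le e^{-x}$, Example 6 gives $V\le e^{-(x-2t)}$, so $m(t)\le2t+\ln2$ and $c\le2$.

**Step 5: entire solutions.** Let $u$ be entire, $0<u<1$, $t_0\in\mathbb R$, $t>0$, $s=t_0-t$. For every $b$, $u(s,\cdot)-1_{\{x<b\}}$ is $<0$ and then $>0$. By Lemma 3(b), $V(t)\succeq u(t_0)$. Letting $t\to\infty$, Lemma 4(i) gives $\varphi_2\succeq u(t_0)$. If $\varphi_2(z)=u(t_0,x_0)$, then $\varphi_2'(z)\le u_x(t_0,x_0)$ by Lemma 4(iii), so $-(u_x/u)(t_0,x_0)\le\rho_2(z)<\lambda_2=1$ by Lemma 1(a). $\square$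

## 9. Position and decay of a transition front

Fix a transition front $u$. Redefine $X(t)=\min\{x:u(t,x)=\frac12\}$. All points where $u(t,\cdot)=\frac12$ are within bounded distance of the old $X(t)$, so this changes $X$ by a bounded function; and $u>\frac12$ on $(-\infty,X(t))$. Let $g:[0,\infty)\to[0,1]$ be nonincreasing with $g(\infty)=0$ and
$$1-u(t,X(t)-y)\le g(y),\qquad u(t,X(t)+y)\le g(y)\qquad(y\ge0,\ t\in\mathbb R). \tag{11}$$
From now on $C$ denotes constants depending only on $f$ and $g$. By (9), $(\ln u)_x>-1$, so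
$$u(t,X(t)+y)\ge\tfrac12e^{-y}\qquad(y\ge0). \tag{12}$$

**Lemma 6.** For all $s\le t$ and $y\ge0$, with some $\delta_0>0$ depending only on $f,g$:
$$2(t-s)-C(1+t-s)^{1/3}\le X(t)-X(s)\le C(1+t-s), \tag{13}$$
$$u(t,X(t)+y)\le Ce^{-\delta_0y}, \tag{14}$$
$$r^2\le2(1+\ln(1/u)),\qquad|u_x|\le\sqrt{2u}. \tag{15}$$

*Proof.* Let $P_\tau(d)$ be the probability that a centered Gaussian of variance $2\tau$ is $<d$, so $S(\tau)1_{(-\infty,a)}(x)=P_\tau(a-x)$.

**Step 1: upper bound in (13).** The front cannot jump far in unit time. Choose $A$ with $u(t,x)\le\frac1{8e}$ for all $t$ and $x\ge X(t)+A$. For $\tau\in[0,1]$, (6) gives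
$$u(t+\tau,x)\le e\big[\tfrac1{8e}+1-P_\tau(x-X(t)-A)\big].$$
Choose an absolute $A'$ with $e(1-P_1(A'))\le\frac14$. Then $u(t+\tau,x)<\frac12$ for $x\ge X(t)+A+A'$, so $X(t+\tau)\le X(t)+C$ for $\tau\in[0,1]$. Iterate.

**Step 2: a crude lower bound.** This will take care of short times. Choose $A$ with $u(s,x)\ge\frac78$ for $x\le X(s)-A$. By (6), $u(t,x)\ge\frac78P_{t-s}(X(s)-A-x)$, which exceeds $\frac12$ if $x\le X(s)-A-C\sqrt{t-s}$ with $C$ large. Hence
$$X(t)\ge X(s)-C(1+\sqrt{t-s}). \tag{16}$$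

**Step 3: a small bump moving at speed $2-\delta$.** This produces a lower bound on $u$ far to the right. Let $\delta\in(0,1]$, $c=2-\delta$, $\omega=\sqrt\delta/2$, $\eta=\delta/4$,
$$\psi(y)=e^{-cy/2}\cos(\omega y)\ \text{ for }|y|\le\frac\pi{2\omega}=\frac\pi{\sqrt\delta},\qquad\psi=0\text{ elsewhere},\qquad\varepsilon=\frac\delta{4C_f}e^{-\pi/\sqrt\delta}.$$
Where $\psi>0$ we have $\psi''+c\psi'=-(\frac{c^2}4+\omega^2)\psi$, so
$$\psi''+c\psi'+(1-\eta)\psi=(1-\eta-\omega^2-\tfrac{c^2}4)\psi\ge0,$$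
because $\omega^2+\eta=\frac\delta2\le\delta-\frac{\delta^2}4=1-\frac{c^2}4$. Next, $\psi\le e^{c\pi/(2\sqrt\delta)}\le e^{\pi/\sqrt\delta}$, so $\varepsilon\psi\le\eta/C_f\le\frac14$; and $f(\sigma)\ge\sigma-\frac12C_f\sigma^2\ge(1-\eta)\sigma$ for $0\le\sigma\le\eta/C_f$. Let $x_1\le X(s)-\pi/\sqrt\delta$ and
$$w(t,y)=\varepsilon\psi(y)-u(t,x_1+c(t-s)+y),\qquad|y|\le\pi/\sqrt\delta,\ t\ge s.$$
Then $w_t-w_{yy}-cw_y=-f(u)-\varepsilon(\psi''+c\psi')\le f(\varepsilon\psi)-f(u)$, which is a bounded function times $w$. At the end points $w=-u<0$. At $t=s$, $\varepsilon\psi\le\frac14<\frac12\le u$, since the support of the bump lies in $(-\infty,X(s)]$. By (MP) $w\le0$. At $y=0$, where $\psi=1$, and with $x_1$ arbitrary,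
$$u(t,x)\ge\varepsilon\quad\text{for }x\le z(t):=X(s)-\frac\pi{\sqrt\delta}+c(t-s),\qquad t\ge s.$$

**Step 4: growth from $\varepsilon$ to $\frac12$, and the lower bound in (13).** Let $h'=f(h)$, $h(0)=\varepsilon$. For fixed $t$, $v(\tau,x)=h(\tau)P_\tau(z(t)-x)$ satisfies $v_\tau-v_{xx}=f(h)P_\tau\le f(hP_\tau)=f(v)$ by (5), with datum $\varepsilon1_{\{x<z(t)\}}\le u(t,\cdot)$. By (C), $u(t+\tau,x)\ge h(\tau)P_\tau(z(t)-x)$. Let $h(\tau_0)=\frac34$. As $f(\sigma)\ge G(\frac34)\sigma$ for $\sigma\le\frac34$, $\tau_0\le C\ln(1/\varepsilon)\le C\delta^{-1/2}$. So $u(t+\tau_0,x)>\frac12$ for $x\le z(t)-C\sqrt{\tau_0}$, and with $t'=t+\tau_0$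
$$X(t')-X(s)\ge(2-\delta)(t'-s)-C\delta^{-1/2} \tag{17}$$
for $t'\ge s+\tau_0$; the terms $\pi/\sqrt\delta$, $c\tau_0$ and $C\sqrt{\tau_0}$ are all $\le C\delta^{-1/2}$. For $t'\in[s,s+\tau_0]$, (17) follows from (16), because $(2-\delta)(t'-s)\le2\tau_0\le C\delta^{-1/2}$ and $1+\sqrt{\tau_0}\le C\delta^{-1/2}$. Take $\delta=(1+t'-s)^{-2/3}$: then $\delta(t'-s)$ and $\delta^{-1/2}$ are at most $(1+t'-s)^{1/3}$.

**Step 5: (14).** If $u$ is not small at a point far ahead, the front must soon arrive there, which Step 1 forbids. Let $x=X(t)+y$, $h=u(t,x)$. As $|u_x|\le C$, $u(t,\cdot)\ge h/2$ on an interval of length $c_0h$ centered at $x$. By (6), $u(t+1,\cdot)\ge c_1h^2$ on $[x-\pi,x+\pi]$; here $c_0,c_1>0$ depend only on $f$. Let $s_0=\min(1/C_f,\frac14)$ and $\varepsilon=\min(c_1h^2,s_0)$. For $0\le\sigma\le s_0$, $f(\sigma)\ge\sigma/2$. Put $v=\varepsilon e^{\tau/4}\cos(\frac{\cdot-x}2)$ on $[x-\pi,x+\pi]$. It vanishes at the ends, and $v_\tau-v_{xx}=\frac14v+\frac14v=\frac12v\le f(v)$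 as long as $\varepsilon e^{\tau/4}\le s_0$. By (MP) for $v-u(t+1+\tau,\cdot)$, $u(t+1+\tau_1,x)\ge s_0$ with $\tau_1=4\ln(s_0/\varepsilon)\le C+8\ln(1/h)$. By (11), then Step 1,
$$x\le X(t+1+\tau_1)+C\le X(t)+C(1+\tau_1),\qquad\text{i.e. }y\le C+C\ln(1/h),$$
which is (14).

**Step 6: (15).** We need a bound on $r$ that grows slowly in the tail; so far we have no two-sided one. Let $p=u_x$, $Q=p^2/u$, $H=u(1+\ln(1/u))\ge0$. From $(\partial_t-\partial_{xx})p^2=2f'p^2-2p_x^2$, $(\partial_t-\partial_{xx})\frac1u=-\frac f{u^2}-\frac{2p^2}{u^3}$ and the product rule (cross term $-2\cdot2pp_x\cdot(-\frac p{u^2})$),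
$$(\partial_t-\partial_{xx})Q=(2f'-G)Q-\frac2u\Big(p_x-\frac{p^2}u\Big)^2\le Q,$$
since $2f'-G\le f'\le1$. As a function of $u$, $H$ has first derivative $\ln(1/u)$ and second derivative $-1/u$, so $(\partial_t-\partial_{xx})H=f(u)\ln(1/u)+Q\ge Q$. For $\tau=t-t_0\in[0,1]$, the function $F=\tau Q-2H$ satisfies
$$F_t-F_{xx}\le Q+\tau Q-2Q\le0,\qquad F\le0\text{ at }\tau=0,$$
and $F$ is bounded by (7). By (MP), $F\le0$ at $\tau=1$, i.e. $ur^2=Q\le2H$; $t_0$ is arbitrary. Finally $u(1+\ln(1/u))\le1$ on $(0,1]$, so $u_x^2=u^2r^2\le2u$. $\square$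

## 10. Approximate monotonicity of the slope in the tail

**Lemma 7.** There are $C,R_0$, depending only on $f,g$, such that for all $t$, $R\ge R_0$, $x'\ge x\ge X(t)+R$:
$$\lambda(t,x')\le\lambda(t,x)+\epsilon(R),\qquad\epsilon(R):=CR^{-1/2}. \tag{18}$$

We bound the difference $D=r(x)-r(x')=\lambda(x')-\lambda(x)$ directly, as a function of two space variables: on the lateral boundary we have bounds for $\lambda$, and none for $\lambda_x$. The barrier has three parts: $S_1$ is the Burgers estimate $D\lesssim\frac{x'-x}{2\sigma}$ after a time $\sigma$; $S_2$ is the influence of a boundary that moves with speed $2$; $S_3$ absorbs the damping terms. We use a time span $T$ that must satisfy three demands: $T\gg R$, so that $\frac{R}{2T}$ is small; $T\ll R^2$, so that the boundary influence $e^{-R^2/(16T)}$ is small; and $T^{1/3}\ll R$, so that by (13) the boundary stays ahead of the front. We take $T=R^{3/2}$.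

*Proof.* **Step 1: the region ahead of the front.** This step fixes the domain and collects bounds in it. Translate so that $t=0$ and $X(0)=0$. Let $R$ be large, $T=R^{3/2}$, $B(s)=\frac R2+2s$, $\sigma=s+T$ and
$$\Omega=\{(s,x,x'):-T<s\le0,\ x>B(s),\ x'>x\}.$$
For $s\in[-T,0]$, (13) gives $X(s)\le2s+C(1+T)^{1/3}\le2s+\frac R4$, for $R$ large. So $x'\ge x\ge X(s)+\frac R4$ in $\overline\Omega$, and there $u\le Ce^{-\delta_0R/4}$ at both points, by (14). Also $X(s)\ge-C(1+T)$ by (13), so by (12) $\ln(1/u(s,x))\le\ln2+x-X(s)\le q+CR^{3/2}$ with $q:=x-B(s)\ge0$, and (15) gives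
$$|r(s,x)|\le C\sqrt{R^{3/2}+q}. \tag{19}$$

**Step 2: the equation for $D$.** Write $r=r(s,x)$, $r'=r(s,x')$, $D=r-r'$ and
$$\mathcal L\Phi=\Phi_s-\Phi_{xx}-\Phi_{x'x'}-2r\Phi_x-2r'\Phi_{x'} .$$
By (4), $\mathcal LD=-m(u(s,x))r+m(u(s,x'))r'$. As $|m(u)r|\le C_f|u_x|\le C\sqrt u$ by (5) and (15), $|\mathcal LD|\le2E$ with $E=Ce^{-\delta_0R/8}$. By (9), $r'>-1$, so
$$D\le r+1 . \tag{20}$$

**Step 3: the barrier.** By (19) with $q=0$ we can choose $M=CR^{3/4}\ge\sup_sr(s,B(s))+1$. Let $k=\frac R{4T}$, $K,\nu>0$, and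
$$S=S_1+S_2+S_3,\quad S_1=\frac{x'-x+K}{2\sigma},\quad S_2=Me^{-k(x-2s-R/2)+k^2\sigma},\quad S_3=2E\sigma,\quad\zeta=e^{\mathcal A\sigma}(1+q^2).$$
We compute $\mathcal L$ of each part.

* $(S_1)_x=-\frac1{2\sigma}$, $(S_1)_{x'}=\frac1{2\sigma}$, so $\mathcal LS_1=-\frac{x'-x+K}{2\sigma^2}+\frac{r-r'}\sigma=\frac{D-S_1}\sigma$.
* $(S_2)_s=(2k+k^2)S_2=(S_2)_{xx}-2(S_2)_x$, so $\mathcal LS_2=-2(1+r)(S_2)_x\ge0$, since $r>-1$ and $(S_2)_x=-kS_2<0$. Here the boundary speed $2$ beats the transport speed $2\lambda<2$.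
* $\mathcal LS_3=2E$.
* $e^{-\mathcal A\sigma}\mathcal L\zeta=\mathcal A(1+q^2)-4q-2-4rq\ge0$ by (19), if $\mathcal A=\mathcal A(R)$ is large.

**Step 4: $D\le S$.** We show that $\Phi=D-S-\nu\zeta$ is $\le0$ in $\Omega$. By (20) and (19), $D\le C_R(1+\sqrt q)$. So $D-\nu\zeta$ is bounded above, and $\Phi\to-\infty$ as $q\to\infty$ (because of $\nu\zeta$), as $x'-x\to\infty$ (because of $S_1$) and as $\sigma\to0$ (because $S_1\ge\frac K{2\sigma}$), each time uniformly in the other variables. On $x'=x$: $D=0<S$, so $\Phi<0$. On $x=B(s)$: $D\le r+1\le M\le S_2$ and $S_1>0$, so $\Phi<0$. Hence, if $\sup\Phi>0$, it is attained at a point of $\Omega$ (possibly with $s=0$). There $\Phi_x=\Phi_{x'}=0$, $\Phi_{xx},\Phi_{x'x'}\le0$ and $\Phi_s\ge0$, so $\mathcal L\Phi\ge0$. But $\Phi>0$ gives $D>S\ge S_1$, so by Steps 2 and 3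
$$\mathcal L\Phi\le2E-\frac{D-S_1}\sigma-2E<0,$$
a contradiction. So $\Phi\le0$; let $\nu,K\to0$.

**Step 5: read off the estimate at $s=0$.** Here $\sigma=T$. For $x\ge R$ the exponent in $S_2$ is at most $-\frac{kR}2+k^2T=-\frac{R^2}{8T}+\frac{R^2}{16T}=-\frac{R^2}{16T}=-\frac{\sqrt R}{16}$. So for $x'\ge x\ge R$
$$D\le\frac{x'-x}{2R^{3/2}}+CR^{3/4}e^{-\sqrt R/16}+CR^{3/2}e^{-\delta_0R/8}.$$
If moreover $x'-x\le R$, this gives $\lambda(0,x')-\lambda(0,x)\le CR^{-1/2}$.

**Step 6: remove $x'-x\le R$.** Let $x'\ge x\ge R$ and $x\in[2^jR,2^{j+1}R)$, $j\ge0$. Apply the estimate successively between those of the points $x,2^{j+1}R,2^{j+2}R,\dots$ that are $<x'$, and finally $x'$. The $i$-th step ($i=j,j+1,\dots$) starts at distance $\ge2^iR$ and has length $\le2^iR$, so it may be done with $2^iR$ in place of $R$. Sum: $\sum_{i\ge0}C(2^iR)^{-1/2}\le CR^{-1/2}$. $\square$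

## 11. Monotonicity of $u$, the tail slope, and limits of translates

**Corollary 8.** (a) $u_x<0$, i.e. $0<\lambda<1$ everywhere. (b) $\lambda_\infty:=\lim_{x\to+\infty}\lambda(t,x)$ exists, is independent of $t$, lies in $[\delta_0,1]$, and $\lambda(t,x)\ge\lambda_\infty-\epsilon(R)$ for all $t$, $x\ge X(t)+R$, $R\ge R_0$.

*Proof.* **Step 1: $r$ is bounded above and cannot have a positive supremum.** This gives $u_x\le0$. Let $R\ge R_0$. If $r(t,x)>\epsilon(R)$ for some $x\ge X(t)+R$, then by Lemma 7 $r(t,\cdot)>0$ on $[x,\infty)$, so $u(t,\cdot)$ increases there, contradicting $u(t,+\infty)=0$. So $r\le\epsilon(R)$ for $x\ge X(t)+R$. On $x\le X(t)+R$ we have $u\ge\frac12e^{-R}$ by (12), so $r$ is bounded; and by (7), (11) $r\to0$ uniformly as $x-X(t)\to-\infty$. So $\Lambda=\sup r<\infty$.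

Suppose $\Lambda>0$. Choosing $R$ with $\epsilon(R)<\Lambda$, we see that a maximizing sequence $(t_n,x_n)$ has $x_n-X(t_n)$ bounded. Up to extraction $u(t_n+\cdot,x_n+\cdot)\to U$ in $C^{1,2}_{loc}$, an entire solution with $U(0,\cdot)=\frac12$ somewhere, so $0<U<1$. Then $\rho=U_x/U\le\Lambda$ with equality at $(0,0)$. By (4) for $U$, $e=\Lambda-\rho\ge0$ satisfies $e_t-e_{xx}-2\rho e_x+m(U)e=m(U)\Lambda\ge0$. By (SMP) $e\equiv0$ for $t\le0$, so $U(0,x)=U(0,0)e^{\Lambda x}$ is unbounded, a contradiction. So $\lambda=-r\ge0$.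

**Step 2: strict sign.** If $\lambda$ vanishes somewhere, (4) and (SMP) give $\lambda\equiv0$ at that time and all earlier times, so $u(t,\cdot)$ would be constant, impossible. Together with (9), this proves (a).

**Step 3: the limit at fixed $t$.** By Lemma 7, $\limsup_{x'\to\infty}\lambda(t,x')\le\lambda(t,x)+\epsilon(x-X(t))$ for $x\ge X(t)+R_0$. Letting $x\to\infty$, $\limsup\le\liminf$, so $\lambda_\infty(t)$ exists; and letting $x'\to\infty$ in (18) gives $\lambda(t,x)\ge\lambda_\infty(t)-\epsilon(R)$ for $x\ge X(t)+R$. Then $\lambda_\infty(t)=\lim_{y\to\infty}-\frac1y\ln u(t,X(t)+y)$, which lies in $[\delta_0,1]$ by (14) and (12).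

**Step 4: independence of $t$.** We show $X(t)/t\to\kappa(\lambda_\infty(t_0))$ as $t\to+\infty$, for every $t_0$; since $\kappa$ is injective, this suffices.

*Upper bound.* If $0<\lambda'<\lambda_\infty(t_0)$, then $u(t_0,x)\le C'e^{-\lambda'x}$ on $\mathbb R$. By Example 6, $u(t,x)\le C'e^{-\lambda'(x-\kappa(\lambda')(t-t_0))}$, so $\limsup X(t)/t\le\kappa(\lambda')$. Let $\lambda'\uparrow\lambda_\infty(t_0)$.

*Lower bound.* If $\lambda_\infty(t_0)=1$, (13) gives $\liminf X(t)/t\ge2=\kappa(1)$. If $\lambda_\infty(t_0)<\lambda''<\lambda'<1$, let $c'=\kappa(\lambda')>2$. For $x\ge0$, Lemma 1(b) gives $\varphi_{c'}(x)\le C'e^{-\lambda'x}\le C'e^{-\lambda''x}$, while $u(t_0,x)\ge c_1e^{-\lambda''x}$ with some $c_1>0$. On $x\le0$, $u(t_0,\cdot)\ge u(t_0,0)>0$. So $u(t_0,\cdot)\ge\eta\varphi_{c'}$ for some $\eta\in(0,1)$. As $\eta\varphi_{c'}(x-c't)$ is a subsolution, (C) gives $u(t,\cdot)\ge\eta\varphi_{c'}(\cdot-c'(t-t_0))$, so $u(t,c'(t-t_0))\ge\eta/2$. By (11), $X(t)\ge c'(t-t_0)-C'$,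 so $\liminf X(t)/t\ge\kappa(\lambda')$. Let $\lambda'\downarrow\lambda_\infty(t_0)$. $\square$

By (a), $X(t)$ is now the unique point where $u(t,\cdot)=\frac12$, and $X\in C^1$ by the implicit function theorem.

**Lemma 9 (limits of translates).** Let $(t_n)$ be any sequence. Up to extraction $u(t_n+\cdot,X(t_n)+\cdot)\to U$ in $C^{1,2}_{loc}$, where $U$ is a transition front with the same function $g$ (hence the same constants) and $U(0,0)=\frac12$. If $X_U(t)$ is the point where $U(t,\cdot)=\frac12$, then $X(t_n+t)-X(t_n)\to X_U(t)$ for every $t$, and $\lambda(t_n+\cdot,X(t_n)+\cdot)\to\lambda_U:=-U_x/U$ locally uniformly.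

*Proof.* Precompactness gives an entire limit $U$ with $U(0,0)=\frac12$, so $0<U<1$. By (13), for each $t$ the sequence $X(t_n+t)-X(t_n)$ is bounded. If $Y$ is one of its limit points, then $U(t,Y)=\frac12$, and passing to the limit in (11) at time $t_n+t$ gives $1-U(t,Y-y)\le g(y)$ and $U(t,Y+y)\le g(y)$ for $y\ge0$. So $U$ is a transition front. By Corollary 8 for $U$, $U_x<0$, so $Y=X_U(t)$ is unique and the whole extracted sequence converges. The last assertion holds since $U>0$. $\square$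

## 12. Flat tails are overtaken

This lemma makes the third observation of Section 3 rigorous: a tail of slope $\le\mu<1$ spreads to all of $\mathbb R$, up to a small loss, in a time that does not depend on the starting time.

**Lemma 10.** Let $0<\mu<\mu'<1$, $H\ge0$. There is $\tau$, depending only on $\mu,\mu',H,f,g$, such that: if $\lambda(t_0,\cdot)\le\mu$ on $[X(t_0)+H,\infty)$, then $\lambda(t,\cdot)\le\mu'$ on $\mathbb R$ for all $t\ge t_0+\tau$.

*Proof.* **Step 1: a Burgers shock as supersolution.** We want a shock connecting a state above $1$ to the state $\mu$, with speed below $2$. Let $x_0=X(t_0)+H$, $a=1+\frac{1-\mu}2$, $k=a-\mu$ and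
$$Z(t,x)=\mu+\frac k{1+e^{k(x-x_0-\ell-(a+\mu)(t-t_0))}} .$$
As a function of the moving variable, $Z'=(Z-a)(Z-\mu)$, so $Z''=2ZZ'-(a+\mu)Z'$; hence $Z_t=-(a+\mu)Z'=Z_{xx}-2ZZ_x$. As $a>1$, we can choose $\ell=\ell(\mu)$ so that $Z(t_0,x_0)\ge1$. Then $Z(t_0,\cdot)\ge1>\lambda(t_0,\cdot)$ on $(-\infty,x_0]$ and $Z(t_0,\cdot)\ge\mu\ge\lambda(t_0,\cdot)$ on $[x_0,\infty)$.

**Step 2: comparison.** By (4) and $\lambda>0$, $\lambda_t\le\lambda_{xx}-2\lambda\lambda_x$. So $d=\lambda-Z$ is bounded and satisfies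
$$d_t\le d_{xx}-2\lambda\lambda_x+2ZZ_x=d_{xx}-2\lambda d_x-2Z_xd$$
with bounded coefficients. By (MP), $d\le0$ for $t\ge t_0$. Since $a+\mu=\frac{3+\mu}2$, this gives $\lambda(t,x)\le\mu'$ if $x\ge X(t_0)+C'+\frac{3+\mu}2(t-t_0)$, with $C'=C'(\mu,\mu',H)$.

**Step 3: the front overtakes.** By (7) and (11) there is $N=N(\mu',f,g)$ with $\lambda(t,x)\le\mu'$ for all $t$ and $x\le X(t)-N$. As $\frac{3+\mu}2<2$, (13) gives $X(t)-N\ge X(t_0)+C'+\frac{3+\mu}2(t-t_0)$ for $t\ge t_0+\tau$. For such $t$ the two regions cover $\mathbb R$. $\square$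

## 13. Squeezing between traveling fronts

**Lemma 11.** Let $u$ be a transition front.

(a) Let $c\ge2$. If there is $R\ge0$ such that $\lambda(s,x)\ge\lambda_c$ for all $s\in\mathbb R$, $x\ge X(s)+R$, then $u(t_0)\succeq\varphi_c$ for all $t_0$.

(b) Let $c>2$. If $\lambda\le\lambda_c$ on $\mathbb R\times\mathbb R$, then $\varphi_c\succeq u(t_0)$ for all $t_0$.

*Proof.* We start a solution $V$ from a suitable datum at time $t_0-t$, use Lemma 3, and let $t\to\infty$. In both cases the datum is nonincreasing and $V(t,+\infty)=0$, $V(t,\cdot)>0$ for $t>0$ by (6). As in Lemma 5, Step 1: $V<1$ for $t>0$, since the value $1$ at one point would give $V\equiv1$ earlier; and $V_x\le0$ by (C), $V_x<0$ by (SMP), since otherwise some $V(t',\cdot)$ would be constant, hence $0$.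

**Case (a): crossing at the initial time.** Let $\theta=\frac12e^{-R}$. By (12) and $u_x<0$, $u(s,x)\ge\theta$ for $x\le X(s)+R$. Let $V(0,\cdot)=\theta\varphi_c$. For any $b$ and $s$: on $x\le X(s)+R$, $V(0,x-b)<\theta\le u(s,x)$; on $x\ge X(s)+R$,
$$\partial_x[\ln V(0,x-b)-\ln u(s,x)]=\lambda(s,x)-\rho_c(x-b)>0$$
by Lemma 1(a). So $u(s,\cdot)-V(0,\cdot-b)$ is $\ge0$ and then $\le0$, and Lemma 3(a) with $s=t_0-t$ gives $u(t_0)\succeq V(t)$ for all $t>0$.

**Case (a): long-time limit of $V$.** Put $v(t,y)=V(t,ct+y)$. Since $\theta\varphi_c(x-ct)$ is a subsolution, $v(h,\cdot)\ge v(0,\cdot)$ for $h>0$. As $V(t+h,x+ch)$ is the solution with datum $v(h,\cdot)$, (C) gives $v(t+h,\cdot)\ge v(t,\cdot)$: $v$ is nondecreasing in $t$. Also $v\le\varphi_c$ by (C). By parabolic estimates $v(n+t,y)$ converges in $C^{1,2}_{loc}$ as $n\to\infty$, and by monotonicity the limit does not depend on $t$. So $v(t,\cdot)\to V_\infty$, nonincreasing, with $V_\infty''+cV_\infty'+f(V_\infty)=0$ and $\theta\varphi_c\le V_\infty\le\varphi_c$.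 The bounds show that $V_\infty$ is not constant, so $V_\infty=\varphi_c(\cdot+a)$ by Lemma 1(c). Lemma 4(i) gives $u(t_0)\succeq\varphi_c$.

**Case (b): crossing at the initial time.** Let $V(0,x)=\min(1,e^{-\lambda_cx})$. For $x\le b$, $V(0,x-b)=1>u(s,x)$; for $x\ge b$, $\partial_x[\ln V(0,x-b)-\ln u(s,x)]=\lambda(s,x)-\lambda_c\le0$. So $u(s,\cdot)-V(0,\cdot-b)$ is $\le0$ and then $\ge0$, and Lemma 3(b) gives $V(t)\succeq u(t_0)$ for all $t>0$.

**Case (b): long-time limit of $V$.** By Example 6, $V\le\min(1,e^{-\lambda_c(x-ct)})$. So $v(t,y)=V(t,ct+y)$ satisfies $v(h,\cdot)\le v(0,\cdot)$, and by (C) it is nonincreasing in $t$. Since $\varphi_c\le A_ce^{-\lambda_cx}$ and $\varphi_c<1$, $\varphi_c(\cdot+a)\le V(0,\cdot)$ for some $a$; so $v\ge\varphi_c(\cdot+a)$ by (C). As in (a), $v(t,\cdot)\to V_\infty$, a nonincreasing stationary solution between $\varphi_c(\cdot+a)$ and $\min(1,e^{-\lambda_cx})$. It is not constant, so it is a translate of $\varphi_c$, and Lemma 4(i) gives $\varphi_c\succeq u(t_0)$.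 $\square$

**Lemma 12 (identification).** Let $U$ be a transition front, $\lambda_U=-U_x/U$, and $\mu\in(0,1]$ such that $\lambda_U\le\mu$ everywhere and, for each $\varepsilon>0$, there is $R_\varepsilon$ with $\lambda_U(t,x)\ge\mu-\varepsilon$ for all $t$, $x>X_U(t)+R_\varepsilon$. Then $U(t,x)=\varphi_c(x-ct-a)$ for some $a$, with $c=\kappa(\mu)$.

*Proof.* **Lower side of the squeeze.** For $c'>\kappa(\mu)$ we have $\lambda_{c'}<\mu$, and Lemma 11(a) gives $U(t_0)\succeq\varphi_{c'}$. Let $c'\downarrow\kappa(\mu)$: $U(t_0)\succeq\varphi_{\kappa(\mu)}$ by Lemma 4(i).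

**Upper side.** If $\mu=1$, Lemma 5 gives $\varphi_2\succeq U(t_0)$; this is where the critical speed is handled. If $\mu<1$ and $2<c'<\kappa(\mu)$, then $\lambda_{c'}>\mu$ and Lemma 11(b) gives $\varphi_{c'}\succeq U(t_0)$; let $c'\uparrow\kappa(\mu)$.

**Conclusion.** By Lemma 4(ii), for every $t_0$, $U(t_0,\cdot)=\varphi_c(\cdot-\zeta(t_0))$ with $c=\kappa(\mu)$ and $\zeta=X_U\in C^1$. Inserting in (1), $-\zeta'\varphi_c'=\varphi_c''+f(\varphi_c)=-c\varphi_c'$, so $\zeta'=c$. $\square$

## 14. Proof of Theorem A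

**Step 1: the future.** We show that every limit at $t\to+\infty$ is the front with tail slope $\lambda_\infty$. Let $t_n\to+\infty$ and let $U$ be a limit as in Lemma 9. By Corollary 8(b), $\lambda_U(t,x)\ge\lambda_\infty-\epsilon(R)$ for all $t$, $x>X_U(t)+R$, $R\ge R_0$. If $\lambda_\infty=1$, then $\lambda_U\le1=\lambda_\infty$ by (9). If $\lambda_\infty<1$, take $\varepsilon>0$ with $\lambda_\infty+2\varepsilon<1$. At time $0$, $\lambda(0,x)\le\lambda_\infty+\varepsilon$ for $x$ large, so by Lemma 10 $\lambda(t,\cdot)\le\lambda_\infty+2\varepsilon$ on $\mathbb R$ for $t$ large. Hence $\lambda_U\le\lambda_\infty+2\varepsilon$, and, $\varepsilon$ being arbitrary, $\lambda_U\le\lambda_\infty$. By Lemma 12 and $U(0,0)=\frac12$, $U=\varphi_{c_+}(x-c_+t)$ with $c_+:=\kappa(\lambda_\infty)<\infty$.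

**Step 2: the past, and the role of the supremum.** We show that in the distant past $\lambda$ is nearly maximal on long windows ahead of the front. Let $\mu_-=\sup_{\mathbb R\times\mathbb R}\lambda$. Then
$$0<\delta_0\le\lambda_\infty\le\mu_-\le1. \tag{21}$$

*Claim.* For $\varepsilon\in(0,\mu_-)$ let $R_\varepsilon\ge R_0$ be such that $\epsilon(R_\varepsilon)\le\varepsilon/4$. Then for every $H\ge R_\varepsilon$ there is $t_H$ with $\lambda(t,x)\ge\mu_--\varepsilon$ whenever $t\le t_H$ and $X(t)+R_\varepsilon\le x\le X(t)+H$.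

Otherwise there are $t_n\to-\infty$ and $x_n\in[X(t_n)+R_\varepsilon,X(t_n)+H]$ with $\lambda(t_n,x_n)<\mu_--\varepsilon$. By Lemma 7, $\lambda(t_n,\cdot)\le\mu_--\frac34\varepsilon$ on $[X(t_n)+H,\infty)$. Since $0<\mu_--\frac34\varepsilon<\mu_--\frac12\varepsilon<1$, Lemma 10 gives $\lambda\le\mu_--\frac12\varepsilon$ on $[t_n+\tau,\infty)\times\mathbb R$ with $\tau$ independent of $n$. Letting $n\to\infty$, $\lambda\le\mu_--\frac12\varepsilon$ everywhere, which contradicts the definition of $\mu_-$.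

**Step 3: the past limit.** Let $t_n\to-\infty$ and let $U$ be a limit as in Lemma 9. Then $\lambda_U\le\mu_-$. Let $\varepsilon\in(0,\mu_-)$ and $x>X_U(t)+R_\varepsilon$. Choose $H>x-X_U(t)$. For $n$ large, $t_n+t\le t_H$ and $X(t_n+t)+R_\varepsilon\le X(t_n)+x\le X(t_n+t)+H$, so the claim gives $\lambda_U(t,x)\ge\mu_--\varepsilon$. (For $\varepsilon\ge\mu_-$ this is trivial.) By Lemma 12, $U=\varphi_{c_-}(x-c_-t)$ with $c_-:=\kappa(\mu_-)$.

**Step 4: from subsequences to $C^2(\mathbb R)$.** The limits do not depend on the sequences, so $u(t,X(t)+\cdot)\to\varphi_{c_\pm}$ in $C^2_{loc}$ as $t\to\pm\infty$. To make this uniform on $\mathbb R$ we need smallness at both ends. As $x-X(t)\to-\infty$ (respectively $+\infty$), $u\to1$ (respectively $0$) uniformly in $t$. Hence $u_x\to0$ uniformly by (7). By Taylor's formula for $u_x$,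
$$|u_{xx}(t,x)|\le\frac2h\sup_{[x,x+h]}|u_x(t,\cdot)|+\frac h2\sup|u_{xxx}|\qquad(h>0),$$
so $u_{xx}\to0$ uniformly as well: fix $h$ small, then $|x-X(t)|$ large. The same holds for $\varphi_{c_\pm}(x-c_\pm t)$, which is itself a transition front. So the convergence holds in $C^2(\mathbb R)$.

**Step 5: the speeds.** $X'(t)=-(u_t/u_x)(t,X(t))\to c_\pm$, since the convergence in Lemma 9 is in $C^{1,2}_{loc}$ and $-U_t/U_x=c_\pm$ for $U=\varphi_{c_\pm}(x-c_\pm t)$. Hence $X(t)/t\to c_\pm$. By (21) and since $\kappa$ is decreasing,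
$$2\le c_-=\kappa(\mu_-)\le\kappa(\lambda_\infty)=c_+<\infty .$$
For the original $X$, let $\xi(t)$ be the bounded difference between the $\frac12$-level point and the original $X(t)$: the speeds are the same, and (3) holds. Undoing the scaling of Section 1 gives the theorem for general $f'(0)$. Another normalization of $\varphi_c$ changes only $\xi$, by bounded amounts. In particular, if $\liminf_{t\to-\infty}X(t)/t=c^*$, then $c_-=c^*$ and $u(t,X(t)+\xi(t)+\cdot)\to\varphi_{c^*}$ in $C^2(\mathbb R)$ as $t\to-\infty$. $\blacksquare$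

## 15. Proof of Theorem B

**Items 1 and 2.** Item 1 is Corollary 8(a) and Step 5 of Section 14. By construction $\lambda_\infty=\lambda_{c_+}$ and $\sup\lambda=\mu_-=\lambda_{c_-}$. For every $\varepsilon\in(0,\mu_-)$, the claim of Section 14 with $H=R_\varepsilon$ gives $\mu_-\ge\sup_x\lambda(t,x)\ge\mu_--\varepsilon$ for $t\le t_H$. This is the limit in item 2.

**Item 3.** We use Lemma 11 for $u$ itself. If $c>c_+$, then $\lambda_c<\lambda_\infty$, and by Corollary 8(b) $\lambda(s,x)\ge\lambda_c$ for all $s$ and $x\ge X(s)+R$, with $R$ large. So $u(t)\succeq\varphi_c$ by Lemma 11(a). Let $c\downarrow c_+$ and use Lemma 4(i). If $c_-=2$, then $\varphi_{c_-}\succeq u(t)$ is Lemma 5. If $2<c<c_-$, then $\lambda_c>\mu_-\ge\lambda$, and Lemma 11(b) gives $\varphi_c\succeq u(t)$. Let $c\uparrow c_-$.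

**Item 4.** If $c_-=c_+=c$, item 3 and Lemma 4(ii) give $u(t,\cdot)=\varphi_c(\cdot-\zeta(t))$ for every $t$, and $\zeta'=c$ as in Lemma 12. Conversely, $\varphi_c(x-ct-a)$ has $c_-=c_+=c$. If $c_+=c^*$, then $c^*\le c_-\le c_+$ gives $c_-=c^*$.

**Item 5.** We build a front from two traveling fronts; the construction is the nonlinear counterpart of Section 3. If $c_-=c_+$, take $\varphi_{c_-}(x-c_-t)$. Let $2\le c_-<c_+$ and $\phi_\pm(t,x)=\varphi_{c_\pm}(x-c_\pm t)$. Let $u_n$ be the solution for $t>-n$ with $u_n(-n,\cdot)=\max(\phi_-,\phi_+)(-n,\cdot)$.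

*Bounds.* By (C), $u_n\ge\max(\phi_-,\phi_+)$. Let $w=u_n-(\phi_-+\phi_+)$. Where $w>0$ we have $\phi_-+\phi_+<1$, so by (5) $w_t-w_{xx}=f(u_n)-f(\phi_-)-f(\phi_+)\le f(u_n)-f(\phi_-+\phi_+)=\gamma w$ with $\gamma$ bounded. Initially $w\le0$, and $w$ is continuous up to the initial time, as the datum is uniformly continuous. By (MP), $u_n\le\min(1,\phi_-+\phi_+)$.

*Limit.* Since $u_{n+1}(-n,\cdot)\ge\max(\phi_-,\phi_+)(-n,\cdot)=u_n(-n,\cdot)$, (C) gives $u_{n+1}\ge u_n$ on $[-n,\infty)$. By monotonicity and parabolic estimates $u_n\to u$, an entire solution with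
$$\max(\phi_-,\phi_+)\le u\le\min(1,\phi_-+\phi_+) .$$
It takes values in $(0,1)$ (for fixed $t$ and $x$ large, $0<u\le\phi_-+\phi_+<1$), so $0<u<1$ by the consequence of (SMP).

*It is a transition front with the right speeds.* Let $X(t)=\max(c_-t,c_+t)$ and $y=x-X(t)$. If $t\le0$, then $X(t)=c_-t$ and $u\ge\phi_-=\varphi_{c_-}(y)$. If $t\ge0$, then $X(t)=c_+t$ and $u\ge\varphi_{c_+}(y)$. Always $x-c_\pm t\ge y$, so $u\le\varphi_{c_-}(y)+\varphi_{c_+}(y)$. Hence $u\to1$ as $y\to-\infty$ and $u\to0$ as $y\to+\infty$, uniformly in $t$, and $X(t)/t=c_\pm$ for $\pm t>0$. $\blacksquare$
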